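\title{Almost every interval translation mapping is of finite type}

\begin{abstract}
An interval translation mapping cuts $I=[0,1)$ into $n$ intervals and translates each of them into $I$; the images may overlap. It is of finite type if the decreasing sequence of sets $T^mI$ is eventually constant. We prove the conjecture of Boshernitzan and Kornfeld that for every $n$ Lebesgue-almost every such map is of finite type. For $n\ge2$ the finite type parameters contain an open set of full measure, and for almost every parameter the limit set splits into at most $n-1$ minimal, uniquely ergodic pieces, each built over an irrational rotation. The proof encodes the dynamics near the discontinuities by a finite combinatorial system with a subtractive, Euclid-type renormalization. This renormalization is unimodular, its cells have finitely many shapes, and from every cell one can steer to a simpler state in boundedly many steps; a volume argument then shows that almost every parameter reaches a completely resolved state.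
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The problem}

Let $I=[0,1)$, let $0=\beta_0<\beta_1<\dots<\beta_n=1$, and put $I_l=[\beta_{l-1},\beta_l)$. An \emph{interval translation mapping} (ITM) on $n$ intervals is a map $T\colon I\to I$ of the form
\[
T(x)=x+\gamma_l\qquad(x\in I_l),
\]
where the real numbers $\gamma_1,\dots,\gamma_n$ are subject only to $T(I_l)\subset I$. If $T$ is bijective it is an interval exchange transformation; in general the images $T(I_l)$ overlap and leave gaps. With $d=n-1$, the ITMs on $n$ intervals are parametrized by the set $\mathcal A\subset\mathbb R^{2n-1}$ of all $p=(\beta_1,\dots,\beta_d,\gamma_1,\dots,\gamma_n)$ with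
\[
0<\beta_1<\dots<\beta_d<1,\qquad \beta_{l-1}+\gamma_l\ge0,\qquad \beta_l+\gamma_l\le1\qquad(1\le l\le n).
\]
``Almost every'' refers to Lebesgue measure on $\mathcal A$.

Put $\Omega_m=I\cap TI\cap\dots\cap T^mI$ for $m\ge0$. Since $TI\subset I$, the sets $T^mI$ decrease, so $\Omega_m=T^mI$; this is a finite union of half-open intervals, the set of positions that can still be occupied at time $m$. The map $T$ is of \emph{finite type} if $\Omega_m=\Omega_{m+1}$ for some $m\ge0$, and of \emph{infinite type} if all inclusions $\Omega_{m+1}\subset\Omega_m$ are proper. In the first case $\Omega_{m'}=\Omega_m$ for all $m'\ge m$, so the limit set $\Omega=\bigcap_m\Omega_m$ is a finite union of intervals with $T\Omega=\Omega$. The following observation explains what this means.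

\begin{lemma}\label{lem:bijective}
If $X\subset I$ is a finite union of half-open intervals $[\xi,\xi')$ and $TX=X$, then $T|_X$ is bijective.
\end{lemma}

\begin{proof}
Since $T$ is a translation on each $I_l$, it does not increase length. Suppose $Tx=Tx'$ with $x\ne x'$ in $X$. For small $\eta>0$ the intervals $[x,x+\eta)$ and $[x',x'+\eta)$ are disjoint, lie in $X$, and each lies in a single $I_l$; so they have the same image. Then $X=TX=T(X\setminus[x',x'+\eta))$ has length at most $|X|-\eta$, which is absurd.
\end{proof}

Thus $T$ is of finite type exactly when, after finitely many steps, all overlaps have disappeared and $T$ acts as an exchange of finitely many intervals. The question is whether this is the typical behavior. The conjecture of Boshernitzan and Kornfeld, as stated in \cite{systems}, says that it is: \emph{for every $n\ge1$, almost every ITM on $n$ intervals is of finite type.}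

\subsection{The simplest cases}\label{ssec:simple}

For $n=1$ the constraints force $\gamma_1=0$, so $T=\mathrm{id}$ is of finite type. For $n=2$ write $\beta=\beta_1$; the constraints force $\gamma_1\ge0\ge\gamma_2$. Suppose $\gamma_1>0>\gamma_2$ and let $Y=[\beta+\gamma_2,\beta+\gamma_1)\subset I$. Then $T$ maps $[\beta+\gamma_2,\beta)$ onto $[\beta+\gamma_1+\gamma_2,\beta+\gamma_1)$ and $[\beta,\beta+\gamma_1)$ onto $[\beta+\gamma_2,\beta+\gamma_1+\gamma_2)$, so it exchanges the two parts of $Y$. A point to the left of $Y$ moves right by $\gamma_1$ at each step and a point to the right of $Y$ moves left by $|\gamma_2|$; neither can jump over $Y$, whose length is $\gamma_1+|\gamma_2|$. Hence $T^mI=Y$ for large $m$. A single discontinuity whose two sides are pushed toward each other creates a trap, and the trap carries a rotation.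

For larger $n$ one can look for the same picture at a small scale. For typical parameters every short interval is cut by a discontinuity after boundedly many steps (Lemma~\ref{lem:hit}), so everything is decided near the discontinuities. Follow a short interval on one side of $\beta_j$ until it is cut, by $\beta_i$ say. If both sides of some $\beta_k$ come back to $\beta_k$, the two-interval trap appears around $\beta_k$. If no side of any discontinuity comes back to $\beta_j$, then $\beta_j$ plays no further role. Either event simplifies the system, and whether it occurs at scale $r$ depends on how a few numbers of size at most $r$ compare. One therefore expects a definite chance of simplification at every scale, and a map of infinite type has to avoid it at all small scales. This suggests that the conjecture is true. The difficulty is that events at different scales are not independent, and that the chance of simplification at a given scale has no uniform lower bound.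

\subsection{Results}

\begin{theorem}\label{thm:A}
For every $n\ge1$, Lebesgue-almost every $p\in\mathcal A$ gives an ITM of finite type.
\end{theorem}

The proof gives more. Recall that the \emph{first return map} of $T$ to a set $Y$ sends $x\in Y$ to $T^{m}x$, where the \emph{return time} $m=m(x)$ is the least $m\ge1$ with $T^mx\in Y$. An \emph{exchange of two intervals} of $Y=[\xi,\xi')$ cuts $Y$ into two intervals and translates them so that they cover $Y$ in the opposite order. By a \emph{minimal component} of $T|_\Omega$ we mean a nonempty finite union of half-open intervals $X\subset\Omega$ with $TX=X$ in which every forward orbit is dense; it is \emph{uniquely ergodic} if it carries exactly one $T$-invariant Borel probability measure.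

\begin{theorem}\label{thm:B}
Let $n\ge2$.
\begin{itemize}
\item[(a)] There is an open set $\mathcal O\subset\operatorname{int}\mathcal A$ of full measure in $\mathcal A$ consisting of finite type ITMs. Every $p\in\mathcal O$ has a neighborhood on which $T^MI=T^{M+1}I$ with a common $M$.
\item[(b)] For almost every $p\in\mathcal A$ there is a nonempty set $\mathsf R\subset\{1,\dots,d\}$ such that $\Omega=\bigcap_m\Omega_m$ is a disjoint union of $T$-invariant sets $\hat Y_k$, $k\in\mathsf R$, each a finite union of intervals. The map $T|_\Omega$ is bijective; $\beta_k\in\hat Y_k$ for $k\in\mathsf R$, and $\beta_j\notin\Omega$ for $j\notin\mathsf R$. The first return map of $T$ to a suitable interval $Y_k\subset\hat Y_k$ containing $\beta_k$ in its interior is an exchange of two intervals with irrational length ratio, with return time constant on each of the two. So $T|_\Omega$ has exactly $|\mathsf R|\le n-1$ minimal components, each uniquely ergodic.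
\end{itemize}
\end{theorem}

The case $n=1$ of Theorem~\ref{thm:A} was settled above, and for $n\ge2$ Theorem~\ref{thm:A} is contained in Theorem~\ref{thm:B}(a). From now on $n\ge2$.

The paper has two parts. Sections \ref{sec:strips}--\ref{sec:main} translate the problem into a statement about a subtractive algorithm on $2d$ positive numbers (Theorem~\ref{thm:resolution}) and derive Theorem~\ref{thm:B} from it. Sections \ref{sec:schemes}--\ref{sec:volume} prove Theorem~\ref{thm:resolution} and do not mention ITMs. We begin with an example.

\section{An example with three intervals}\label{sec:example}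

Measure lengths in units of $1/100$, so that $I=[0,100)$, and take
\[
\beta_1=30,\quad \beta_2=61,\qquad \gamma_1=37,\quad\gamma_2=-23,\quad\gamma_3=-44 .
\]
Cutting each set at $30$ and $61$ and translating the pieces gives successively
\begin{align*}
\Omega_1&=[7,67),\qquad \Omega_2=[7,38)\cup[44,67),\qquad \Omega_3=[7,15)\cup[17,38)\cup[44,67),\\
\Omega_4&=[7,15)\cup[17,38)\cup[44,52)\cup[54,67),\\
\Omega_5&=[7,15)\cup[17,29)\cup[31,38)\cup[44,52)\cup[54,67),\\
\Omega_6&=[8,15)\cup[17,29)\cup[31,38)\cup[44,52)\cup[54,66),\\
\Omega_7&=[8,15)\cup[17,29)\cup[31,38)\cup[45,52)\cup[54,66)=\Omega_8 .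
\end{align*}
The map is of finite type, but this computation does not say why. We now find the same answer with two subtractions.

Attach to each side of each discontinuity an interval of length $r=10$, called a \emph{strip}, and follow it until a discontinuity appears in its interior. Write $j^+$ and $j^-$ for the right and the left side of $\beta_j$.
\[
\begin{array}{c|l|c|c|l}
\text{side}&\text{orbit of the strip}&\text{time}&\text{target}&\text{offset}\\\hline
1^+&[30,40)\to[7,17)\to[44,54)\to[21,31)&3&1&9=-\gamma_1-2\gamma_2\\
1^-&[20,30)\to[57,67)&1&2&6=\beta_1+\gamma_1-\beta_2\\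
2^+&[61,71)\to[17,27)\to[54,64)&2&2&7=-\gamma_1-\gamma_3\\
2^-&[51,61)\to[28,38)&1&1&8=\beta_2+\gamma_2-\beta_1
\end{array}
\]
The \emph{target} is the index of the discontinuity that cuts the strip, and the \emph{offset} is the distance from that discontinuity to the image of the endpoint $\beta_j$ of the strip. A right strip lands with this endpoint to the left of its target, a left strip to the right of it.

Now let $r$ decrease. Nothing changes until $r=9$, the largest offset. For $r\le9$ the third image of the strip $1^+$ no longer contains $30$; it lies in $[21,30)$, inside the strip $1^-$, and travels with it. One more step brings it to $[58,67)$. The side $1^+$ now has time $3+1=4$, target $2$ (the target of $1^-$), and offset $9-6=3$. The largest offset is now $8$. For $r\le8$ the image of the strip $2^-$ lies in $[30,38)$, inside the strip $1^+$, and travels with it for four steps to $[58,66)$. The side $2^-$ now has time $1+4=5$, target $2$, and offset $8-3=5$.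

At this point all four targets equal $2$. The discontinuity $\beta_1$ has dropped out, and near $\beta_2$ we see the two-interval picture of Section~\ref{ssec:simple}: $T^5$ translates $[53,61)$ by $+5$ and $T^2$ translates $[61,69)$ by $-7$. The trap is $[61-7,61+5)=[54,66)$. Its left part travels through $[31,38)$, $[8,15)$, $[45,52)$, $[22,29)$ to $[59,66)$, its right part through $[17,22)$ to $[54,59)$, and the union of these intervals is $\Omega_7$.

Two features of the example persist in general. First, the outcome depends on how the offsets compare. Had the offset of $2^+$ exceeded that of $2^-$, the second step would have changed the target of $2^+$ to $1$, and both discontinuities would have remained targets. Second, the offsets can be varied independently. The four linear forms in the last column vanish at $(u_1,u_2;\omega_1,\omega_2,\omega_3)$ only if $\omega_1=-2\omega_2$, $\omega_3=-\omega_1$ and (adding the second and the fourth form) $\omega_1+\omega_2=0$, that is, $\omega=0$ and $u_1=u_2$. The kernel is a line in $\mathbb R^5$, so the map from parameters to offsets is onto $\mathbb R^4$. A statement about almost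 every quadruple of offsets is therefore a statement about almost every nearby ITM.

\section{Strips and offsets}\label{sec:strips}

\subsection{Generic parameters and rigid motion}

A \emph{discontinuity} is one of the points $\beta_1,\dots,\beta_d$. An \emph{interval} is a nonempty set $J=[\xi,\xi')\subset I$, and $\operatorname{int}J=(\xi,\xi')$. An interval is determined by its interior; $J\subset J'$ if and only if $\operatorname{int}J\subset\operatorname{int}J'$; and two intervals intersect if and only if their interiors do. For a sign $\epsilon=\pm1$ we write $y+\epsilon(0,r)=\{y+\epsilon h:0<h<r\}$, which lets us treat left and right sides at once.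

If $\operatorname{int}J$ contains no discontinuity, then $J$ lies in one $I_l$ and $T$ translates it. We say that $J$ \emph{moves rigidly for $q$ steps} if none of $J,TJ,\dots,T^{q-1}J$ has a discontinuity in its interior. Then $T^q$ translates $J$ by $k\cdot\gamma$, where $k\in\mathbb Z^n_{\ge0}$ counts the visits of $J,\dots,T^{q-1}J$ to $I_1,\dots,I_n$, and $|k|_1=q$.

\begin{lemma}\label{lem:companion}
If two intervals intersect and both move rigidly for $q$ steps, then they visit the same $I_l$ at each of these steps, and $T^q$ translates them by the same amount.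
\end{lemma}

\begin{proof}
Both lie in the $I_l$ that contains a common point, so both are translated by $\gamma_l$ and their images intersect. Repeat.
\end{proof}

Call $p\in\mathcal A$ \emph{generic} if $1,\beta_1,\dots,\beta_d,\gamma_1,\dots,\gamma_n$ are linearly independent over $\mathbb Q$. The nongeneric parameters lie in countably many hyperplanes, so almost every $p$ is generic. For generic $p$,
\begin{equation}\label{eq:generic}
\beta_j+k\cdot\gamma\ne\beta_i\qquad\text{for all } i,j\in\{0,\dots,n\},\ k\in\mathbb Z^n\setminus\{0\}.
\end{equation}
In particular $k\cdot\gamma\neq0$ for $k\ne0$, and the inequalities defining $\mathcal A$ are strict, so $p\in\operatorname{int}\mathcal A$.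

\begin{lemma}\label{lem:hit}
Let $p$ be generic and $\rho>0$. There is $m_0$ such that for every interval $J$ with $|J|\ge\rho$ there is $m\le m_0$ for which $J$ moves rigidly for $m$ steps and $\operatorname{int}T^mJ$ contains a discontinuity.
\end{lemma}

\begin{proof}
Let $N=\lfloor1/\rho\rfloor+1$ and $\delta_0=\min\{|k\cdot\gamma|:k\in\mathbb Z^n_{\ge0},\ 1\le|k|_1\le N\}$, which is positive by \eqref{eq:generic}. Suppose that $J$ moves rigidly for $m\ge N$ steps; we show $m<m_0:=N(1/\delta_0+2)$. Since $N\rho>1$, there are $0\le t<t'\le N-1$ with $T^tJ\cap T^{t'}J\ne\emptyset$. Put $q=t'-t$ and write $T^{t'}J=T^tJ+\delta$; then $\delta_0\le|\delta|<|J|$. We claim that $T^{t+sq}J=T^{t+(s-1)q}J+\delta$ whenever $s\ge1$ and $t+sq\le m$. This holds for $s=1$. If it holds for $s$ and $t+(s+1)q\le m$, then $T^{t+(s-1)q}J$ and $T^{t+sq}J$ intersect, because $|\delta|<|J|$, and both move rigidly for $q$ steps; by Lemma~\ref{lem:companion} their images under $T^q$ again differ by $\delta$. Take $s=\lfloor(m-t)/q\rfloor>(m-t)/N-1>m/N-2$. Both $T^tJ$ and $T^tJ+s\delta$ lie in $I$, so $s\delta_0<1$, and $m<m_0$ follows.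
\end{proof}

Genericity cannot be dropped: if $T$ exchanges $[0,\frac12)$ and $[\frac12,1)$, then $[0,\frac12)$ moves rigidly forever.

We shall twice need to know that a finite piece of rigid motion survives a perturbation of $p$. Write $T_{p'}$, $I_l(p')$, $\beta'$, $\gamma'$ for the objects attached to $p'\in\mathcal A$.

\begin{lemma}\label{lem:persist}
Let $J(p')$ be an interval whose endpoints depend continuously on $p'\in\mathcal A$ near $p$, and let $J=J(p)$, $T=T_p$, $m\ge0$. Suppose that $J$ moves rigidly for $m$ steps with visit vector $k$, that the closures of $T^tJ$, $1\le t<m$, contain no discontinuity, and, if $m\ge1$, that $J(p')\subset I_{l_0}(p')$ for a fixed $l_0$ and all $p'$ near $p$. Then for $p'$ near $p$ the interval $J(p')$ moves rigidly for $m$ steps under $T_{p'}$ with the same visit vector $k$. If $\beta_i\in\operatorname{int}T^mJ$, then $\beta'_i\in\operatorname{int}T_{p'}^mJ(p')$.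
\end{lemma}

\begin{proof}
By induction on $t\le m$, $T_{p'}^tJ(p')=J(p')+k_t\cdot\gamma'$, where $k_t$ is the visit vector of the first $t$ steps for $p$. Indeed, for $1\le t<m$ this interval lies in $I$ and its endpoints are close to those of $T^tJ$, whose closure has positive distance from $\beta_1,\dots,\beta_d$; so it lies in $I_l(p')$ for the $l$ with $T^tJ\subset I_l$. The last claim is an open condition on the endpoints.
\end{proof}

\subsection{The offset map}\label{ssec:offset}

Let $V=\{1,\dots,d\}$ and $E=V\times\{+1,-1\}$. The elements of $E$ are called \emph{letters}; a letter is a side of a discontinuity, and we abbreviate $(j,\pm1)$ by $j^\pm$. For $e=(j,\epsilon)$ and $r>0$ the \emph{strip} $J_e(r)$ is the interval with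
\[
\operatorname{int}J_e(r)=\beta_j+\epsilon(0,r),
\]
that is, $[\beta_j,\beta_j+r)$ for $\epsilon=+1$ and $[\beta_j-r,\beta_j)$ for $\epsilon=-1$. Call $r$ \emph{admissible for $p$} if
\begin{equation}\label{eq:admissible}
2r<\min_{1\le l\le n}|I_l|\qquad\text{and}\qquad \beta_j\pm r+k\cdot\gamma\ne\beta_i\quad\text{for all }i,j\in V,\ k\in\mathbb Z^n .
\end{equation}
The second condition excludes countably many $r$.

Let $p$ be generic and $r$ admissible. The strip $J_e=J_e(r)$ has no discontinuity in its interior, so by Lemma~\ref{lem:hit} there is a least $n_e\ge1$ such that $\operatorname{int}T^{n_e}J_e$ contains a discontinuity $\beta_i$. It is unique since $r<\min|I_l|$, and we put $\sigma(e)=i$, the \emph{target} of $e$. There is a unique \emph{offset} $\theta_e\in(0,r)$ with $\operatorname{int}T^{n_e}J_e=\beta_i-\epsilon\theta_e+\epsilon(0,r)$; equivalently,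
\begin{equation}\label{eq:move}
T^{n_e}(\beta_j+h)=\beta_{\sigma(e)}+h-\epsilon\theta_e\qquad(\beta_j+h\in J_e).
\end{equation}
If $k_e\in\mathbb Z^n_{\ge0}$ is the visit vector of these $n_e$ steps, then
\begin{equation}\label{eq:theta}
\theta_e=\epsilon\,(\beta_{\sigma(e)}-\beta_j-k_e\cdot\gamma).
\end{equation}
So $\theta=Lp$ for an integer linear map $L\colon\mathbb R^{2d+1}\to\mathbb R^E$, where $|E|=2d$ and $2d+1=2n-1$.

For $1\le t<n_e$ the closure of $T^tJ_e$ contains no discontinuity: its interior contains none, one endpoint is $\beta_j+k\cdot\gamma$ with $|k|_1=t\ge1$, and the other is $\beta_j+\epsilon r+k\cdot\gamma$; use \eqref{eq:generic} and \eqref{eq:admissible}. By Lemma~\ref{lem:persist} there is an open neighborhood $\mathcal U_p\subset\operatorname{int}\mathcal A$ of $p$ such that for all $p'\in\mathcal U_p$ we have $2r<\min|I_l(p')|$, the strips based at the points $\beta_j'$ move rigidly for $n_e$ steps, and \eqref{eq:move} holds with the same $r,n_e,\sigma,k_e$ and with offsets $\theta(p')=Lp'\in(0,r)^E$.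

\subsection{The offsets are independent}

To transfer null sets from the space of offsets to the space of parameters we need $L$ to be onto. The vector $w_0=(1,\dots,1;0,\dots,0)$, which shifts all discontinuities equally, lies in $\ker L$, so the claim is that there is nothing else in the kernel. Think of $w=(u;\omega)\in\ker L$ as an infinitesimal deformation of $T$ that moves $\beta_i$ with speed $u_i$, changes $\gamma_l$ with speed $\omega_l$, and leaves all offsets fixed. Such a deformation should be induced by a change of coordinates that moves $x$ with some speed $\psi(x)$, where $\psi(\beta_i)=u_i$ and $\psi(Tx)=\psi(x)+\omega_l$ on $I_l$. We construct $\psi$ by declaring it equal to $u_i$ on \emph{both} sides of $\beta_i$ and pulling back along orbits. The result is locally constant on the connected set $I$, hence constant. The work is to show that $\psi$ is well defined, because an orbit can pass close to a discontinuity in the middle of the journey of a strip.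

\begin{proposition}\label{prop:onto}
For generic $p$ and admissible $r$ the map $L$ is onto.
\end{proposition}

\begin{proof}
Since $\dim\ker L=2d+1-\operatorname{rank}L$, it suffices to show $\ker L=\mathbb Rw_0$. Let $w=(u_1,\dots,u_d;\omega_1,\dots,\omega_n)\in\ker L$. By \eqref{eq:theta},
\begin{equation}\label{eq:kernel}
k_e\cdot\omega=u_{\sigma(e)}-u_j\qquad(e=(j,\epsilon)\in E).
\end{equation}
Let $\phi(x)=\omega_l$ on $I_l$ and $\phi_m(x)=\sum_{s<m}\phi(T^sx)$. For $t\le n_e$ the function $\phi_t$ is constant on $J_e$; call its value $\phi_t(e)$, so that $\phi_{n_e}(e)=k_e\cdot\omega$. Let $\vartheta=\max_e\theta_e<r$ and $r_1=\min\{r-\vartheta,r/2\}>0$. For $e=(j,\epsilon)$ and $0\le t\le n_e$ let $y_t$ be the point with $\operatorname{int}T^tJ_e=y_t+\epsilon(0,r)$.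

\medskip\noindent\emph{Step 1: a strip that starts just beyond a discontinuity.} We show: \emph{if $0\le t<n_e$, $i\in V$ and $\eta:=\epsilon(y_t-\beta_i)\in[0,r_1)$, then $u_j+\phi_t(e)=u_i$.} Argue by induction on $n_e-t$. Let $f=(i,\epsilon)$. Then $T^tJ_e=J_f+\epsilon\eta$, and these two intervals intersect since $\eta<r$. By Lemma~\ref{lem:companion} they have the same itinerary for $\min(n_f,n_e-t)$ steps, and their images still differ by $\epsilon\eta$.

\emph{Case $n_f<n_e-t$.} Let $i'=\sigma(f)$. By \eqref{eq:move}, $y_{t+n_f}=\beta_{i'}-\epsilon\theta_f+\epsilon\eta$, so $\epsilon(\beta_{i'}-y_{t+n_f})=\theta_f-\eta<r$. As $y_{t+n_f}+\epsilon(0,r)$ contains no discontinuity, $\theta_f-\eta\le0$. Thus $\epsilon(y_{t+n_f}-\beta_{i'})=\eta-\theta_f\in[0,r_1)$, and by induction $u_j+\phi_{t+n_f}(e)=u_{i'}$. Here $\phi_{t+n_f}(e)=\phi_t(e)+\phi_{n_f}(f)$ and $\phi_{n_f}(f)=u_{i'}-u_i$ by \eqref{eq:kernel}, which gives the claim.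

\emph{Case $n_f=n_e-t$.} The intervals $T^{n_e}J_e$ and $T^{n_f}J_f$ contain $\beta_{\sigma(e)}$ and $\beta_{\sigma(f)}$, and their union is an interval of length $r+\eta<2r<\min|I_l|$. So $\sigma(e)=\sigma(f)$, and \eqref{eq:kernel} gives $u_j+\phi_t(e)+\phi_{n_f}(f)=u_{\sigma(e)}=u_{\sigma(f)}=u_i+\phi_{n_f}(f)$.

\emph{Case $n_f>n_e-t$.} This cannot occur. The open interval $\operatorname{int}T^{n_e-t}J_f=y_{n_e}-\epsilon\eta+\epsilon(0,r)$ contains no discontinuity, and $\epsilon(\beta_{\sigma(e)}-y_{n_e}+\epsilon\eta)=\theta_e+\eta>0$. Hence $\theta_e+\eta\ge r$, so $\theta_e>r-r_1\ge\vartheta$, contradicting the definition of $\vartheta$.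

\medskip\noindent\emph{Step 2: a point of a strip that passes near a discontinuity.} We show: \emph{if $0\le t<n_e$, $x\in J_e$, $|x-\beta_j|\le r-r_1$ and $|T^tx-\beta_i|<r_1$, then $u_j+\phi_t(e)=u_i$.} Write $T^tx=y_t+\epsilon h$ with $h=|x-\beta_j|\in[0,r-r_1]$. If $\epsilon(\beta_i-y_t)>0$, then $\epsilon(\beta_i-y_t)\ge r$ because $y_t+\epsilon(0,r)$ contains no discontinuity, and so $\epsilon(\beta_i-T^tx)\ge r-h\ge r_1$, a contradiction. Hence $\eta=\epsilon(y_t-\beta_i)\ge0$, and $\eta\le\eta+h=\epsilon(T^tx-\beta_i)<r_1$. Step 1 applies.

\medskip\noindent\emph{Step 3: definition of $\psi$.} For $x\in I$ call $(m,i)$ a \emph{visit} of $x$ if $m\ge0$, $i\in V$ and $|T^mx-\beta_i|<r_1$. Visits exist: apply Lemma~\ref{lem:hit} to an interval of length less than $r_1$ containing $x$. Put $\psi(x)=u_i-\phi_m(x)$. We show that this does not depend on the visit. Let $(m,i)$ and $(m',i')$ be visits with $m\le m'$. If $m=m'$, then $|\beta_i-\beta_{i'}|<2r_1\le r$, so $i=i'$. If $m<m'$, use $\phi_{m'}(x)=\phi_m(x)+\phi_{m'-m}(T^mx)$ to replace $x$ by $T^mx$: we may assume $m=0$ and $x=\beta_i+h_0$ with $|h_0|<r_1$, and we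 must show $u_i+\phi_{m'}(x)=u_{i'}$.

Follow $x$ from strip to strip. Put $t_0=0$, $i_0=i$. Given $T^{t_q}x=\beta_{i_q}+h_q$ with $|h_q|\le r-r_1$, let $e_q=(i_q,\epsilon_q)$ with $\epsilon_q=+1$ if $h_q\ge0$ and $\epsilon_q=-1$ if $h_q<0$. Then $T^{t_q}x\in J_{e_q}$, and \eqref{eq:move} gives $T^{t_{q+1}}x=\beta_{i_{q+1}}+h_{q+1}$ with $t_{q+1}=t_q+n_{e_q}$, $i_{q+1}=\sigma(e_q)$, $h_{q+1}=h_q-\epsilon_q\theta_{e_q}$. Since $\theta_{e_q}$ is subtracted from a nonnegative or added to a negative number, $|h_{q+1}|\le\max(|h_q|,\vartheta)$. Both $r_1$ and $\vartheta$ are at most $r-r_1$, so $|h_q|\le r-r_1$ for all $q$ and the construction goes on forever. By \eqref{eq:kernel} and induction, $u_i+\phi_{t_q}(x)=u_{i_q}$. Choose $q$ with $t_q\le m'<t_{q+1}$. Step 2, applied to $T^{t_q}x\in J_{e_q}$, gives $u_{i_q}+\phi_{m'-t_q}(T^{t_q}x)=u_{i'}$, and adding the two identities gives $u_i+\phi_{m'}(x)=u_{i'}$.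

\medskip\noindent\emph{Step 4: $\psi$ is constant.} If $(m,i)$ is a visit of $Tx$, then $(m+1,i)$ is a visit of $x$, so $\psi(Tx)=\psi(x)+\phi(x)$. Also $\psi(\beta_i)=u_i$. Let $(m,i)$ be the visit of $x$ with least $m$. The points $T^sx$, $s<m$, have distance at least $r_1$ from all discontinuities, so near $x$ the map $T^m$ is a translation, $\phi_m$ is constant, and $(m,i)$ is still a visit. Hence $\psi$ is locally constant, and constant since $I$ is connected. So all $u_i$ are equal and $\phi=0$, i.e.\ $\omega=0$ and $w\in\mathbb Rw_0$.
\end{proof}

\begin{corollary}\label{cor:independent}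
For generic $p'\in\mathcal U_p$ the coordinates of $\theta(p')=Lp'$ are linearly independent over $\mathbb Q$.
\end{corollary}

\begin{proof}
If $q\cdot\theta(p')=0$ with $q\in\mathbb Q^E\setminus\{0\}$, then $(L^{\top}q)\cdot p'=0$, and $L^\top q$ is rational and nonzero because $L$ is onto. This contradicts genericity.
\end{proof}

\section{The subtractive algorithm}\label{sec:algorithm}

\subsection{Definition and scales}

We isolate the rule by which targets and offsets changed in Section~\ref{sec:example}. Let $V$ be any nonempty finite set, $d=|V|$, $E=V\times\{\pm1\}$, and let $\operatorname{sgn}a$ be the sign of a letter $a\in E$. Let $\mathcal G\subset\mathbb R_+^E=(0,\infty)^E$ be the set of vectors with rationally independent coordinates; it is the complement of countably many hyperplanes. A \emph{state} is a pair $(\sigma,\lambda)$ with $\sigma\colon E\to V$ and $\lambda\in\mathcal G$; we call $\sigma(a)$ the target and $\lambda_a$ the value of $a$. The \emph{opponent} of $a$ is the letter $(\sigma(a),-\operatorname{sgn}a)$.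

\medskip\noindent\textbf{The algorithm.} \emph{Let $a$ be the letter with the largest value and $b$ its opponent. Replace $\lambda_a$ by $\lambda_a-\lambda_b$ and $\sigma(a)$ by $\sigma(b)$. Repeat.}

\medskip\noindent Such a step is called an \emph{update of $a$}, and the value $\lambda_a$ before the step is the \emph{value of the update}. The future depends only on the current state. For $d=1$ the two letters are each other's opponents and we recover the subtractive Euclidean algorithm.

\begin{lemma}\label{lem:alg}
The algorithm is well defined, all states have values in $\mathcal G$, and the values $v_1>v_2>\cdots$ of the successive updates decrease strictly to $0$. Let $a_0>a_1>\cdots$ be the successive values of the letter $a$ and $\tau_0(a),\tau_1(a),\dots$ the corresponding targets. These sequences are infinite, $a_k\to0$, the numbers $a_k$ $(a\in E,\ k\ge0)$ are pairwise distinct, and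
\begin{equation}\label{eq:recursion}
a_{k+1}=a_k-b_l,\quad \tau_{k+1}(a)=\tau_l(b),\quad\text{where } b=(\tau_k(a),-\operatorname{sgn}a),\ \ l=\min\{l:b_l<a_k\}.
\end{equation}
\end{lemma}

\begin{proof}
A step acts on $\lambda$ by an integer matrix of determinant $1$, so rational independence persists and there are no ties. The opponent $b$ differs from $a$ in sign, so $\lambda_b<\lambda_a$; values stay positive and the maximum decreases strictly. Suppose $v_m\downarrow v_\infty>0$. A letter with value below $v_\infty$ is never updated again, so the set $E'$ of such letters grows and is eventually constant, with constant values. From then on each update lowers $\sum_a\lambda_a$ by at least $\min(v_\infty,\min_{E'}\lambda)>0$, which is impossible. So $v_m\to0$. A letter that is updated only finitely often would bound the maxima from below; hence every letter is updated infinitely often and $a_k\to0$. Each $a_k$ is the value of exactly one update, so these numbers are distinct. Finally, when $a_k$ is updated the current value $b_l$ of the opponent is smaller than $a_k$, and if $l\ge1$ then $b_{l-1}$ is the value of an earlier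 update and so exceeds $a_k$. This is \eqref{eq:recursion}.
\end{proof}

Formula \eqref{eq:recursion} describes the sequences $a_k$ without reference to the global order of the updates; this will matter in Section~\ref{sec:schemes}. When $\lambda$ varies we write $a_k(\lambda)$.

For $r>0$ let $K_a(r)=\min\{k:a_k<r\}$, and define the \emph{state at scale $r$} by
\[
\lambda^r_a=a_{K_a(r)},\qquad \sigma^r(a)=\tau_{K_a(r)}(a).
\]
It is the state after all updates of value $\ge r$: if $v_{m+1}<r\le v_m$ (with $v_0=\infty$), it is the state after $m$ steps. All its values are smaller than $r$. The set of $\lambda\in\mathcal G$ with a prescribed sequence of first $m$ updated letters is cut out by finitely many linear inequalities, and on it the state after $m$ steps is linear in $\lambda$. Hence all sets defined below by countably many conditions on the algorithm are Borel.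

\subsection{The algorithm describes shrinking strips}

\begin{figure}[ht]
\centering
\begin{tikzpicture}
\draw (-0.4,0)--(7,0);
\draw[line width=2.5pt,gray] (0.3,0)--(5,0);
\node[below] at (3.2,-0.05) {$J_f$};
\draw[dashed] (5,-0.1)--(5,1.8);
\node[below] at (5,-0.1) {$\beta_i$};
\draw[dotted] (1.5,-0.1)--(1.5,1.8);
\node[below] at (1.5,-0.1) {$\beta_i-\theta_e$};
\draw[very thick] (1.5,1.4)--(6.2,1.4);
\node[right] at (6.3,1.4) {$T^{n_e}J_e(r),\ r>\theta_e$};
\draw[very thick] (1.5,0.7)--(4.2,0.7);
\node[right] at (6.3,0.7) {$T^{n_e}J_e(r),\ r\le\theta_e$};
\end{tikzpicture}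
\caption{One update. The right strip $J_e(r)$ of length $r$ at $\beta_j$ lands after $n_e$ steps with its left endpoint at $\beta_i-\theta_e$. For $r>\theta_e$ the image is cut by $\beta_i$. For $r\le\theta_e$ it lies in the left strip $J_f$ at $\beta_i$ and follows it for $n_f$ further steps.}\label{fig:update}
\end{figure}

\begin{proposition}\label{prop:shrink}
Let $p^\circ$ be generic, $r_*$ admissible for $p^\circ$, and let $\mathcal U_{p^\circ},\sigma,L$ be as in Section~\ref{ssec:offset}. Let $p\in\mathcal U_{p^\circ}$ with $\theta=Lp\in\mathcal G$, let $T=T_p$, and run the algorithm from $(\sigma,\theta)$, with states $(\sigma^r,\lambda^r)$. For $0<r\le r_*$ and $e=(j,\epsilon)\in E$ there is $n_e(r)\ge1$, which changes only when $e$ is updated, such that $J_e(r)$ moves rigidly for $n_e(r)$ steps and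
\begin{equation}\label{eq:moveR}
T^{n_e(r)}(\beta_j+h)=\beta_{\sigma^r(e)}+h-\epsilon\lambda^r_e\quad(\beta_j+h\in J_e(r)),\qquad 0<\lambda_e^r<r .
\end{equation}
\end{proposition}

\begin{proof}
The inequality holds for every state at scale $r$. All $\theta_e$ are smaller than $r_*$, so $v_1<r_*$; put $v_0=r_*$ in this proof. We show by induction on $m$ that the rigid motion and the identity in \eqref{eq:moveR} hold on the strips $J_e(v_m)$ with the data of the state after $m$ steps. Since $J_e(r)\subset J_e(v_m)$ for $v_{m+1}<r\le v_m$, this proves the proposition. For $m=0$ it is \eqref{eq:move}. Let $(\sigma,\lambda)$ now denote the state after $m$ steps, with times $n_e$, and let step $m+1$ update $e=(j,\epsilon)$, so that $\lambda_e=v:=v_{m+1}<v_m$. For the other letters nothing changes except that the strips shrink. Let $i=\sigma(e)$ and let $f=(i,-\epsilon)$ be the opponent. The map $T^{n_e}$ sends $J_e(v)$ rigidly to the interval with interior $\beta_i-\epsilon v+\epsilon(0,v)=\beta_i-\epsilon(0,v)\subset\operatorname{int}J_f(v_m)$; see Figure~\ref{fig:update}. By the induction hypothesis for $f$, this interval moves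 rigidly for $n_f$ further steps and is translated by $\beta_{\sigma(f)}-\beta_i+\epsilon\lambda_f$. Altogether $T^{n_e+n_f}(\beta_j+h)=\beta_{\sigma(f)}+h-\epsilon(v-\lambda_f)$ on $J_e(v)$, which is the claim for the updated data with the new time $n_e+n_f$.
\end{proof}

\subsection{Trapped vertices, the core, and resolved states}

View $\sigma$ as a directed graph on $V$ with two arrows $j\to\sigma(j^+)$ and $j\to\sigma(j^-)$ out of each vertex. By \eqref{eq:moveR}, an orbit that starts near a discontinuity follows a path in this graph. A vertex $k$ is \emph{trapped} if both its arrows are loops; let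
\[
\mathsf R(\sigma)=\{k\in V:\sigma(k^+)=\sigma(k^-)=k\}.
\]
For $W\subset V$ put $E_W=W\times\{\pm1\}$. Let $V_0(\sigma)=V$ and $V_{m+1}(\sigma)=\sigma(E_{V_m(\sigma)})$, the set of endpoints of paths of length $m+1$. These nonempty sets decrease, and once two consecutive ones agree all later ones do; so they are constant for $m\ge d$. The limit $\operatorname{core}(\sigma)=V_d(\sigma)$ is the largest set $W$ with $\sigma(E_W)=W$, because such a $W$ lies in every $V_m(\sigma)$ by induction. In particular $\mathsf R(\sigma)\subset\operatorname{core}(\sigma)\neq\emptyset$. We call $\sigma$ \emph{resolved} if $\operatorname{core}(\sigma)=\mathsf R(\sigma)$, that is, if every path of length $d$ ends at a trapped vertex.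

\begin{lemma}\label{lem:monotone}
Run the algorithm from $(\sigma,\lambda)$.
\begin{itemize}
\item[(a)] If $\emptyset\ne W\subset V$ and $\sigma(E_W)\subset W$, then $\sigma^r(E_W)\subset\sigma(E_W)$ for all $r$, and the restriction to $E_W$ of the state at scale $r$ is the state at scale $r$ of the algorithm started from $(\sigma|_{E_W},\lambda|_{E_W})$.
\item[(b)] As $r$ decreases, $\sigma^r(E)$ and $\operatorname{core}(\sigma^r)$ decrease and $\mathsf R(\sigma^r)$ increases.
\item[(c)] If $\sigma^r$ is resolved, then $\sigma^{r'}$ is resolved and $\mathsf R(\sigma^{r'})=\mathsf R(\sigma^r)$ for all $r'\le r$.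
\end{itemize}
\end{lemma}

\begin{proof}
(a) The opponent $b$ of a letter $a\in E_W$ lies in $E_W$, and an update of $a$ gives it the target $\sigma(b)\in\sigma(E_W)$. So one step does not enlarge $\sigma(E_W)$, and the hypothesis persists. An updated letter in $E_W$ is the largest within $E_W$, and updates of other letters do not change the data on $E_W$. Hence the updates of letters in $E_W$ are exactly the steps of the restricted algorithm, with the same values.

(b) Since the future depends only on the current state, it suffices to compare $\sigma^r$ with $\sigma$. Part (a) with $W=V$ gives $\sigma^r(E)\subset\sigma(E)$, and with $W=\{k\}$, $k\in\mathsf R(\sigma)$, it gives $k\in\mathsf R(\sigma^r)$. If $V_m(\sigma^r)\subset V_m(\sigma)$, then (a) with $W=V_m(\sigma)$ gives $V_{m+1}(\sigma^r)\subset\sigma^r(E_{V_m(\sigma)})\subset\sigma(E_{V_m(\sigma)})=V_{m+1}(\sigma)$; by induction $\operatorname{core}(\sigma^r)\subset\operatorname{core}(\sigma)$.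

(c) $\operatorname{core}(\sigma^{r'})\subset\operatorname{core}(\sigma^r)=\mathsf R(\sigma^r)\subset\mathsf R(\sigma^{r'})\subset\operatorname{core}(\sigma^{r'})$.
\end{proof}

The measure-theoretic heart of the paper is the following statement, proved in Sections \ref{sec:schemes}--\ref{sec:volume}.

\begin{theorem}\label{thm:resolution}
For every $\sigma\colon E\to V$ and almost every $\lambda\in\mathbb R^E_+$, the map $\sigma^r$ is resolved for all sufficiently small $r$.
\end{theorem}

\section{From resolved states to finite type}\label{sec:main}

In this section we prove Theorem~\ref{thm:B}, and with it Theorem~\ref{thm:A}, assuming Theorem~\ref{thm:resolution}.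

\subsection{Good parameters}

For each generic $p^\circ$ fix an admissible $r_*$ and the resulting $\mathcal U_{p^\circ},\sigma,L$. Call $p$ \emph{good} if it is generic, lies in some $\mathcal U_{p^\circ}$, and the algorithm started from the corresponding $(\sigma,Lp)$ is resolved at small scales; recall that $Lp\in\mathcal G$ by Corollary~\ref{cor:independent}.

Almost every $p\in\mathcal A$ is good. Indeed, the preimage of a null set under a surjective linear map is null (in suitable coordinates the map is a projection; apply Fubini's theorem). So Proposition~\ref{prop:onto} and Theorem~\ref{thm:resolution} show that almost every $p\in\mathcal U_{p^\circ}$ is good. The open sets $\mathcal U_{p^\circ}$ cover the set of generic parameters, and countably many of them suffice since $\mathbb R^{2n-1}$ is second countable.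

Fix a good $p$ with its $r_*$. Choose a scale $r<r_*$ such that
\begin{itemize}
\item[(i)] $\sigma^r$ is resolved;
\item[(ii)] $r$ is admissible for $p$;
\item[(iii)] for each $k\in\mathsf R(\sigma^r)$, one of the letters $k^\pm$ has had an update of value $\ge r$ at a step before which $k$ was already trapped.
\end{itemize}
This is possible. Let $\sigma^{r'}$ be resolved with $r'<r_*$; by Lemma~\ref{lem:monotone}(c) the trapped set is constant below $r'$; by Lemma~\ref{lem:alg} each $k^+$ has an update of value less than $r'$; take $r$ admissible and smaller than these finitely many values. Condition (iii) is needed only for part (b). For the rest of this section write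
\[
\sigma=\sigma^r,\qquad \theta_e=\lambda^r_e,\qquad n_e=n_e(r),\qquad \mathsf R=\mathsf R(\sigma)=\operatorname{core}(\sigma)\ne\emptyset .
\]

\subsection{Proof of Theorem~\ref{thm:B}(a)}\label{ssec:Ba}

\emph{The data persist.} Partition $I$ into intervals $D_1,\dots,D_Q$ of length less than $r$ whose endpoints $\xi\in(0,1)$ satisfy $\xi+k\cdot\gamma\ne\beta_i$ for all $k\in\mathbb Z^n$, $i\in V$. By Lemma~\ref{lem:hit} there are $m_q\ge0$ such that $D_q$ moves rigidly for $m_q$ steps and $\operatorname{int}T^{m_q}D_q$ contains a discontinuity. The closures of $T^tJ_e(r)$ for $1\le t<n_e$ and of $T^tD_q$ for $0\le t<m_q$ contain no discontinuity: their interiors contain none, and their endpoints have one of the forms $\beta_j+k\cdot\gamma$ with $k\neq0$, $\beta_j\pm r+k\cdot\gamma$, $\xi+k\cdot\gamma$, $k\cdot\gamma$, $1+k\cdot\gamma$, none of which is a discontinuity by \eqref{eq:generic}, (ii) and the choice of $\xi$. By Lemma~\ref{lem:persist} there is an open neighborhood $\mathcal U\subset\mathcal U_{p^\circ}$ of $p$ and a number $\theta_*>0$ such that for all $p'\in\mathcal U$: the strips $J_e(r)$ move rigidly for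 $n_e$ steps; \eqref{eq:move} holds with the present $r,\sigma,n_e$ and with offsets $\theta_e(p')\in(\theta_*,r)$, given by \eqref{eq:theta} with the visit vectors of $p$; and $D_q$ moves rigidly for $m_q$ steps onto an interval with a discontinuity in its interior. The rest of the argument uses only these facts, so it applies to every $p'\in\mathcal U$; we drop the primes.

\medskip\noindent\emph{The traps.} For $k\in\mathsf R$ put $\theta_\pm=\theta_{k^\pm}$, $n_\pm=n_{k^\pm}$, and
\[
Y_k^-=[\beta_k-\theta_+,\beta_k)\subset J_{k^-}(r),\qquad Y_k^+=[\beta_k,\beta_k+\theta_-)\subset J_{k^+}(r),\qquad Y_k=Y_k^-\cup Y_k^+ .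
\]
By \eqref{eq:move} with $\sigma(k^\pm)=k$, the map $T^{n_-}$ translates $Y_k^-$ by $+\theta_-$ onto $[\beta_k-\theta_++\theta_-,\beta_k+\theta_-)$, and $T^{n_+}$ translates $Y_k^+$ by $-\theta_+$ onto $[\beta_k-\theta_+,\beta_k-\theta_++\theta_-)$. The two images partition $Y_k$. Let
\[
\hat Y_k=\bigcup_{0\le t<n_-}T^tY_k^-\ \cup\bigcup_{0\le t<n_+}T^tY_k^+,\qquad \hat Y=\bigcup_{k\in\mathsf R}\hat Y_k ;
\]
the intervals in the first formula are the \emph{levels} of $\hat Y_k$. The map $T$ sends each level onto the next one and the two top levels onto $Y_k$, the union of the two bottom levels. So $T\hat Y_k=\hat Y_k$ and $T\hat Y=\hat Y$.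

\medskip\noindent\emph{Every point is trapped in bounded time.} If $x\in D_q$, then $T^{m_q}x=\beta_i+h$ with $i\in V$, $|h|<r$. A point $\beta_i+h$ with $|h|<r$ lies in $J_e(r)$ for $e=(i,\epsilon)$, where $\epsilon=+1$ if $h\ge0$ and $\epsilon=-1$ if $h<0$; after $n_e$ steps (a \emph{move}) it is at $\beta_{\sigma(e)}+h'$ with $h'=h-\epsilon\theta_e$, and again $|h'|<r$. After $d$ moves the vertex lies in $V_d(\sigma)=\mathsf R$, and from then on it stays at some $k\in\mathsf R$. This is where resolvedness is used. If now $h\ge\theta_-$, each move lowers $h$ by $\theta_+$ as long as $h\ge\theta_-$, and the first value below $\theta_-$ is at least $\theta_--\theta_+>-\theta_+$. If $h<-\theta_+$, each move raises $h$ by $\theta_-$ as long as $h<-\theta_+$, and the first value $\ge-\theta_+$ is less than $-\theta_++\theta_-<\theta_-$. So after at most $r/\theta_*+1$ further moves $-\theta_+\le h<\theta_-$, i.e.\ the point lies in $Y_k\subset\hat Y$, and it stays in $\hat Y$ afterward. Hence $T^MI\subset\hat Y$ for any integer $M\ge\max_qm_q+(d+r/\theta_*+1)\max_en_e$, the same for all $p'\in\mathcal U$. Since $\hat Y=T^M\hat Y\subset T^MI$,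 we obtain
\begin{equation}\label{eq:attractor}
T^MI=\hat Y=T\hat Y=T^{M+1}I .
\end{equation}
Thus every good $p$ has an open neighborhood $\mathcal U\subset\operatorname{int}\mathcal A$ of finite type parameters with a common $M$. The union $\mathcal O$ of these neighborhoods is open and contains all good parameters, so it has full measure. This proves Theorem~\ref{thm:B}(a) and Theorem~\ref{thm:A}. \qed

\subsection{Proof of Theorem~\ref{thm:B}(b)}

Let $p$ be good, with the notation above. By \eqref{eq:attractor}, $\Omega=\hat Y=\bigcup_{k\in\mathsf R}\hat Y_k$, and by Lemma~\ref{lem:bijective} the maps $T|_\Omega$ and $T|_{\hat Y_k}$ are bijective.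

\medskip\noindent\emph{Discontinuities in $\Omega$.} A level has no discontinuity in its interior. The left endpoint of $T^tY_k^+$ is $T^t\beta_k$, and that of $T^tY_k^-$ is $T^{t+n_+}\beta_k$, because $\beta_k-\theta_+=T^{n_+}\beta_k$. By \eqref{eq:generic}, $T^s\beta_k$ is a discontinuity only for $s=0$. So $\beta_k$ is the only discontinuity in $\hat Y_k$, and $\beta_j\in\Omega$ if and only if $j\in\mathsf R$.

\medskip\noindent\emph{First return to $Y_k$.} We must exclude that an intermediate level meets $Y_k$. For this we need to know that strips longer than $Y_k^\pm$, of the full length $|Y_k|$, move rigidly, and (iii) provides this. Let $\rho\ge r$ be the value of the last update of one of the letters $k^\pm$ among the updates of value $\ge r$. By (iii) and Lemma~\ref{lem:monotone}(b), $k$ was trapped before that step, so the opponent was the other of the two letters, and neither letter has been updated since. Hence $\rho=\theta_++\theta_-$, and at scale $\rho<r_*$ both letters already have values $\theta_\pm$, target $k$, and times $n_\pm$. By Proposition~\ref{prop:shrink} the strips $J_{k^\pm}(\rho)$ move rigidly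 for $n_\pm$ steps.

Fix a sign $\epsilon$, let $e=(k,\epsilon)$, and write $\theta_\epsilon,\theta_{-\epsilon}$ for the offsets of $e$ and of the other letter. Then $Y_k^\epsilon=J_e(\theta_{-\epsilon})$ and $\operatorname{int}Y_k=\beta_k+\epsilon(-\theta_\epsilon,\theta_{-\epsilon})$. Let $0<t<n_e$, write $\operatorname{int}T^tJ_e(\rho)=y+\epsilon(0,\rho)$, and put $\eta=\epsilon(y-\beta_k)$; then $\operatorname{int}T^tY^\epsilon_k=\beta_k+\epsilon(\eta,\eta+\theta_{-\epsilon})$. Suppose that $T^tY_k^\epsilon$ meets $Y_k$. Then $\eta<\theta_{-\epsilon}$ and $\eta+\theta_{-\epsilon}>-\theta_\epsilon$, i.e.\ $-\rho<\eta<\theta_{-\epsilon}$. Since $\beta_k\notin y+\epsilon(0,\rho)$, we have $\eta\notin(-\rho,0)$, and $\eta\ne0$ by \eqref{eq:generic}. So $0<\eta<\theta_{-\epsilon}$. The intervals $J_e(\rho)$ and $T^tJ_e(\rho)=J_e(\rho)+\epsilon\eta$ intersect and both move rigidly for $n_e-t$ steps. By Lemma~\ref{lem:companion} and \eqref{eq:moveR},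
\[
\operatorname{int}T^{n_e-t}J_e(\rho)=\operatorname{int}T^{n_e}J_e(\rho)-\epsilon\eta=\beta_k-\epsilon(\theta_\epsilon+\eta)+\epsilon(0,\rho).
\]
As $0<\theta_\epsilon+\eta<\rho$, this open interval contains $\beta_k$, although $n_e-t<n_e$. This contradiction shows that the return time to $Y_k$ equals $n_\pm$ on $Y_k^\pm$. The first return map $R$ is therefore the exchange of $Y_k^-$ and $Y_k^+$ found in Section~\ref{ssec:Ba}. The lengths are $\theta_+$ and $\theta_-$, and their ratio is irrational by Lemma~\ref{lem:alg}.

\medskip\noindent\emph{Minimality and unique ergodicity.} On $Y_k^-$ the map $R$ adds $\theta_-$, and on $Y_k^+$ it adds $-\theta_+=\theta_--\rho$. So, after gluing the ends of $Y_k$ to a circle of length $\rho$, $R$ is the rotation by $\theta_-$, with $\theta_-/\rho$ irrational. Recall that every forward orbit of an irrational rotation is dense and that the only finite invariant Borel measures are the multiples of Lebesgue measure. Every forward $T$-orbit in $\hat Y_k$ enters $Y_k$ and is then dense in $Y_k^+$ and $Y_k^-$; since $T^t$ translates $Y_k^\pm$ onto the $t$-th level, the orbit is dense in every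 level. So $\hat Y_k$ is a minimal component. Let $\mathfrak m$ be a $T$-invariant Borel probability measure on $\hat Y_k$. As $T|_{\hat Y_k}$ is bijective, $\mathfrak m(TX)=\mathfrak m(X)$ for Borel $X$. For $X\subset Y_k$ this gives $\mathfrak m(RX)=\mathfrak m(T^{n_-}(X\cap Y_k^-))+\mathfrak m(T^{n_+}(X\cap Y_k^+))=\mathfrak m(X)$, so $\mathfrak m$ is $\kappa$ times Lebesgue measure on $Y_k$, and then on every level. Thus $\kappa=1/|\hat Y_k|$ and $\mathfrak m$ is normalized Lebesgue measure, which is indeed invariant under the bijective piecewise translation $T|_{\hat Y_k}$.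

\medskip\noindent\emph{Disjointness.} Two minimal components $X,X'$ that intersect are equal. Indeed, $X\cap X'$ is forward invariant, so it contains an orbit and is dense in $X$; but $X\setminus X'$ is a finite union of half-open intervals, so it is empty, and by symmetry $X=X'$. For $k\ne k'$ in $\mathsf R$ we have $\beta_{k'}\in\hat Y_{k'}\setminus\hat Y_k$, so $\hat Y_k\cap\hat Y_{k'}=\emptyset$. Every minimal component meets some $\hat Y_k$ and so equals it. Hence there are exactly $|\mathsf R|\le d=n-1$ minimal components. \qed

\section{Schemes and their cells}\label{sec:schemes}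

It remains to prove Theorem~\ref{thm:resolution}. The plan is to group the vectors $\lambda$ by their history down to some scale, and to show that next to each group of vectors that have not simplified there is a comparable volume of vectors that simplify at about that scale. Three things are needed. The set of current value vectors compatible with a given history must have controlled shape (this section). From every history one must be able to reach a simpler state in boundedly many steps (Section~\ref{sec:steering}). And the comparison of volumes must not be spoiled by the distortion of the linear map from current to initial values (Section~\ref{sec:balanced}).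

The first point depends on what a history records. Recording the order of all updates is too much. Let $d=2$ with both vertices trapped, and suppose $1^+$ and $2^+$ are updated alternately, $m$ times each. In terms of the final values $\mu$ this requires $\mu_{1^+}+m\mu_{1^-}>\mu_{2^+}+m\mu_{2^-}>\mu_{1^+}+(m-1)\mu_{1^-}$, whence $|\mu_{1^-}-\mu_{2^-}|<2\max\mu/m$: the set of compatible $\mu$ gets thinner as $m$ grows. Yet the order of updates of letters that do not interact is irrelevant. We record only what was subtracted from what.

\subsection{Schemes and their matrices}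

Fix the initial $\sigma$. For $\lambda\in\mathcal G$ and $r>0$ the \emph{scheme} $\mathcal S_r(\lambda)$ consists of the numbers $K_a=K_a(r)$, $a\in E$, and the map
\[
o\colon(a,k)\mapsto(b,l)\qquad(0\le k<K_a)
\]
given by \eqref{eq:recursion}. Here $l\le K_b$, because $b_{K_b}<r\le a_k$. We say that $\lambda$ \emph{realizes $\mathcal S$ at scale $r$} if $\mathcal S_r(\lambda)=\mathcal S$; a scheme is by definition realized by some $\lambda^*\in\mathcal G$ at some scale $r^*$. There are countably many schemes. The pairs $(a,k)$ with $0\le k\le K_a$ are the \emph{nodes} of $\mathcal S$; those with $k<K_a$ are \emph{inner}. We write $\mathcal S\subset\mathcal S'$ if $K_a\le K'_a$ for all $a$ and $o'$ extends $o$.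

\emph{Targets.} A scheme determines the targets at its nodes by $\tau_0(a)=\sigma(a)$ and $\tau_{k+1}(a)=\tau_l(b)$ for $o(a,k)=(b,l)$. The recursion is well founded: in the run of $\lambda^*$ the node $(b,l)$ is initial or was created before $(a,k+1)$. Put $\sigma_{\mathcal S}(a)=\tau_{K_a}(a)$. If $\mathcal S\subset\mathcal S'$, both schemes assign the same targets to the nodes of $\mathcal S$.

\emph{Forms.} A scheme also expresses all earlier values through the current ones. Define linear forms in $\mu\in\mathbb R^E$ by
\begin{equation}\label{eq:forms}
a_{K_a}[\mu]=\mu_a,\qquad a_k[\mu]=a_{k+1}[\mu]+b_l[\mu]\quad\text{for }k<K_a,\ o(a,k)=(b,l).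
\end{equation}
This recursion is well founded since $a_k(\lambda^*)$ exceeds both $a_{k+1}(\lambda^*)$ and $b_l(\lambda^*)$. The forms are nonzero with nonnegative integer coefficients; so for $\mu\in\mathbb R^E_+$ they are positive, increasing in $\mu$, and $a_0[\mu]>a_1[\mu]>\dots>a_{K_a}[\mu]$. Define the matrix $M_{\mathcal S}$ by $(M_{\mathcal S}\mu)_a=a_0[\mu]$. For $a\ne b$ let $P_{ab}$ be the elementary matrix with $(P_{ab}\mu)_a=\mu_a+\mu_b$ and $(P_{ab}\mu)_e=\mu_e$ for $e\neq a$.

\begin{lemma}\label{lem:matrix}
Let $\lambda$ realize $\mathcal S$ at scale $r$, through $m$ updates of letters $a^1,\dots,a^m$ with opponents $b^1,\dots,b^m$.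
\begin{itemize}
\item[(a)] $M_{\mathcal S}=P_{a^1b^1}\cdots P_{a^mb^m}$. In particular $\det M_{\mathcal S}=1$ and $M_{\mathcal S}\mathcal G\subset\mathcal G$.
\item[(b)] $a_k(\lambda)=a_k[\lambda^r]$ at all nodes of $\mathcal S$; in particular $\lambda=M_{\mathcal S}\lambda^r$.
\item[(c)] If $\lambda$ realizes $\mathcal S'$ at a smaller scale, then $\mathcal S\subset\mathcal S'$ and $M_{\mathcal S'}=M_{\mathcal S}N$, where $N$ is the product of the matrices $P_{ab}$ of the intermediate updates.
\item[(d)] If $\mathcal S\subset\mathcal S'$ are any schemes and $M_{\mathcal S'}=M_{\mathcal S}N$, then $a_k^{\mathcal S'}[\mu]=a_k^{\mathcal S}[N\mu]$ at all nodes of $\mathcal S$, where the superscript indicates the scheme defining the form.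
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $\mu^{(j)}$ be the vector whose $a$-coordinate is the form at the node of $a$ that is current after $j$ steps. Then $\mu^{(m)}=\mu$ and $\mu^{(0)}=M_{\mathcal S}\mu$. If step $j$ updates $(a,k)$ with $o(a,k)=(b,l)$, then $(b,l)$ is the current node of $b$ before and after the step, so \eqref{eq:forms} says $\mu^{(j-1)}=P_{ab}\mu^{(j)}$. Each $P_{ab}$ preserves positivity and rational independence.
(b) The numbers $a_k(\lambda)$ satisfy \eqref{eq:forms} with $\mu=\lambda^r$.
(c) The inclusion holds by definition, and the formula follows from (a) applied to both schemes.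
(d) Let $\tilde\mu_a=a^{\mathcal S'}_{K_a(\mathcal S)}[\mu]$. The numbers $a_k^{\mathcal S'}[\mu]$ at the nodes of $\mathcal S$ satisfy the recursion \eqref{eq:forms} of $\mathcal S$ with final values $\tilde\mu$, so $a_k^{\mathcal S'}[\mu]=a_k^{\mathcal S}[\tilde\mu]$. For $k=0$ this reads $M_{\mathcal S'}\mu=M_{\mathcal S}\tilde\mu$, so $\tilde\mu=N\mu$.
\end{proof}

The order of the updates may differ between vectors realizing $\mathcal S$, but the product in (a) does not.

\subsection{Finitely many shapes}

For sets $A,B\subset E\times E$ let
\[
\mathcal C_{A,B}=\{\mu\in\mathbb R^E_+:\ \mu_e<\mu_a+\mu_b\ \ \forall e\in E,\ (a,b)\in A;\quad \mu_a<\mu_e\ \ \forall(a,e)\in B\},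
\]
an open convex cone. For given $d$ there are finitely many such cones.

\begin{proposition}\label{prop:cells}
Let $\mathcal S$ be a scheme and $A=\{(a,b):K_a\ge1,\ o(a,K_a-1)=(b,K_b)\}$, a set of pairs of letters of opposite sign. There is a set $B$ of pairs of distinct letters of the same sign such that, with $\mathcal C_{\mathcal S}=\mathcal C_{A,B}$, the following holds for all $\mu\in\mathcal G$: the vector $\lambda=M_{\mathcal S}\mu$ realizes $\mathcal S$ at some scale if and only if $\mu\in\mathcal C_{\mathcal S}$. In that case the scales are exactly those with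
\[
\max\mu<r\le\min_{(a,b)\in A}(\mu_a+\mu_b)\qquad(\min\emptyset=\infty),
\]
and the state at these scales is $(\sigma_{\mathcal S},\mu)$.
\end{proposition}

We call $\mathcal C_{\mathcal S}$ the \emph{cell} of $\mathcal S$; it is nonempty since it contains $(\lambda^*)^{r^*}$.

\begin{example}\label{ex:cell}
The two updates of Section~\ref{sec:example} (for rationally independent values close to the given ones) give $K_{1^+}=K_{2^-}=1$, $K_{1^-}=K_{2^+}=0$, $o(1^+,0)=(1^-,0)$ and $o(2^-,0)=(1^+,1)$. So $A=\{(1^+,1^-),(2^-,1^+)\}$. The letter $2^-$ meets the \emph{new} value of $1^+$ only if $1^+$ is updated first, i.e.\ $\mu_{2^-}+\mu_{1^+}<\mu_{1^+}+\mu_{1^-}$. The common term cancels, and $B=\{(2^-,1^-)\}$. The proof shows that such cancellations always continue down to the final values.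
\end{example}

\begin{proof}[Proof of Proposition~\ref{prop:cells}]
Let $\lambda^*$ realize $\mathcal S$ at scale $r^*$, let $\mu\in\mathcal G$ and $\lambda=M_{\mathcal S}\mu\in\mathcal G$.

\medskip\noindent\emph{Step 1: $\lambda$ realizes $\mathcal S$ at scale $r$ if and only if}
\begin{itemize}
\item[(S1)] $\mu_a<r\le a_k[\mu]$ for all $a\in E$ and $k<K_a$;
\item[(S2)] $b_{l-1}[\mu]>a_k[\mu]$ for all inner nodes $(a,k)$ with $o(a,k)=(b,l)$, $l\ge1$;
\end{itemize}
\emph{and then the state at scale $r$ is $(\sigma_{\mathcal S},\mu)$.}

If $\lambda$ realizes $\mathcal S$ at scale $r$, then $M_{\mathcal S}\lambda^r=\lambda=M_{\mathcal S}\mu$, so $\lambda^r=\mu$ and $a_k(\lambda)=a_k[\mu]$ by Lemma~\ref{lem:matrix}(b). Then (S1) is the definition of $K_a(r)$, and (S2) follows from the minimality of $l$ in \eqref{eq:recursion}.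

Conversely, assume (S1) and (S2). Call the values, targets and opponents given by $\mathcal S$ and $\mu$ \emph{formal}, and those of the run of $\lambda$ \emph{actual}. They agree at the nodes $(a,0)$. The forms at different nodes are different, since their values at $(\lambda^*)^{r^*}$ are distinct by Lemma~\ref{lem:alg}; hence they take distinct values at $\mu\in\mathcal G$. Treat the inner nodes in order of decreasing formal value, and show for each inner $(a,k)$ that the actual $o(a,k)$, $a_{k+1}$, $\tau_{k+1}(a)$ are the formal ones. The nodes $(a,k')$, $k'<k$, have larger formal value and were treated before, so the actual and formal $a_k,\tau_k(a)$ agree. Let $o(a,k)=(b,l)$ formally. Then $b=(\tau_k(a),-\operatorname{sgn}a)$, as this holds in the run of $\lambda^*$, so $b$ is also the actual opponent. The nodes $(b,l')$ with $l'<l$ are inner, and by (S2) their formal values are at least $b_{l-1}[\mu]>a_k[\mu]$; so they were treated before, and the actual $b_0,\dots,b_l$ and $\tau_l(b)$ are the formal ones. Now $b_0,\dots,b_{l-1}>a_k$ and $b_l<a_{k+1}[\mu]+b_l=a_k$. So \eqref{eq:recursion} selects the index $l$ and yields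 the formal $a_{k+1}$ and $\tau_{k+1}(a)$. Finally (S1) gives $K_a(r)=K_a$, so $\mathcal S_r(\lambda)=\mathcal S$.

\medskip\noindent\emph{Step 2: {\rm(S1)} is equivalent to $\max\mu<r\le\min_A(\mu_a+\mu_b)$.} Since $a_k[\mu]$ decreases in $k$, (S1) says that $\max\mu<r$ and $r\le a_{K_a-1}[\mu]$ whenever $K_a\ge1$. If $(a,b)\in A$, then $a_{K_a-1}[\mu]=\mu_a+\mu_b$. Otherwise $o(a,K_a-1)=(b,l)$ with $l<K_b$, and $a_{K_a-1}[\mu]>b_l[\mu]\ge b_{K_b-1}[\mu]$, so the condition for $a$ follows from that for $b$. The same inequality at $\lambda^*$ shows that passing from $a$ to $b$ cannot cycle, so it ends at the first letter of a pair in $A$. In particular (S1) holds for some $r$ if and only if $\mu$ satisfies the $A$-inequalities.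

\medskip\noindent\emph{Step 3: rewriting {\rm(S2)}.} Let $o(a,k)=(b,l)$ with $l\ge1$, and let $o(b,l-1)=(e,q)$. Since $b_{l-1}=b_l+e_q$ and $a_k=a_{k+1}+b_l$ as forms, (S2) for $(a,k)$ is equivalent to
\begin{equation}\label{eq:parallel}
a_{k+1}[\mu]<e_q[\mu].
\end{equation}
Here $\operatorname{sgn}e=-\operatorname{sgn}b=\operatorname{sgn}a$ and $\tau_{k+1}(a)=\tau_l(b)=\tau_q(e)$. Call two nodes \emph{parallel} if their letters have the same sign and their targets agree; parallel nodes have the same opponent letter. So \eqref{eq:parallel} compares parallel nodes, and it holds in the run of $\lambda^*$.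

\medskip\noindent\emph{Step 4: comparing parallel nodes.} Let $(a,j)$ and $(e,q)$ be parallel with $a_j(\lambda^*)<e_q(\lambda^*)$. We claim that one of the following holds, depending only on $\mathcal S$ and the two nodes. For all $\mu\in\mathbb R^E_+$ that satisfy (S1) for some $r$ and (S2) for the nodes $(a,j')$ with $j\le j'<K_a$, either (T) the inequality $a_j[\mu]<e_q[\mu]$ is true, or (B) it is equivalent to $\mu_a<\mu_{e'}$ for a fixed letter $e'\ne a$ of the sign of $a$. Use downward induction on $j$.

Let $j=K_a$. If $q=K_e$, the inequality reads $\mu_a<\mu_e$, and $e\ne a$ because the two nodes have different values at $\lambda^*$; this is (B). If $q<K_e$, then $e_q[\mu]\ge r>\mu_a$ by (S1); this is (T).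

Let $j<K_a$. Then $e_q(\lambda^*)>a_j(\lambda^*)\ge r^*$, so $q<K_e$. Let $f$ be the common opponent letter, $o(a,j)=(f,l_1)$, $o(e,q)=(f,l_2)$. By \eqref{eq:recursion} at $\lambda^*$, the smaller value has the later index: $l_1\ge l_2$. If $l_1=l_2$, then $a_j-e_q=a_{j+1}-e_{q+1}$ as forms, the nodes $(a,j+1)$ and $(e,q+1)$ are parallel with target $\tau_{l_1}(f)$, and $a_{j+1}(\lambda^*)<e_{q+1}(\lambda^*)$; apply the induction hypothesis. If $l_1>l_2$, then (S2) for $(a,j)$ gives $a_j[\mu]<f_{l_1-1}[\mu]\le f_{l_2}[\mu]<e_q[\mu]$; this is (T).

\medskip\noindent\emph{Step 5: conclusion.} Let $B$ be the set of pairs $(a,e')$ that arise from alternative (B) for the inequalities \eqref{eq:parallel}. Assume (S1) for some $r$. If (S2) holds, then Step 4 applies to every inequality \eqref{eq:parallel}, and the $B$-inequalities hold. Conversely, let the $B$-inequalities hold and fix $a$. We get (S2) for $(a,k)$ by downward induction on $k$, since Step 4 for \eqref{eq:parallel} uses (S2) only for $(a,j')$ with $j'\ge k+1$. With Step 2, ``(S1) for some $r$ and (S2)'' is equivalent to $\mu\in\mathcal C_{A,B}$, and since (S2) does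 not involve $r$, the range of scales is that of Step 2.
\end{proof}

\section{Steering to a simpler state}\label{sec:steering}

In this section and in Theorem~\ref{thm:death} the initial $\sigma$ satisfies
\begin{equation}\label{eq:standing}
\sigma(E)=V\qquad\text{and}\qquad \mathsf R_0:=\mathsf R(\sigma)\ne V .
\end{equation}
A scheme $\mathcal S$ is \emph{alive} if $\sigma_{\mathcal S}(E)=V$ and $\mathsf R(\sigma_{\mathcal S})=\mathsf R_0$, and \emph{dead} otherwise: a vertex has ceased to be a target or a new vertex has been trapped. By Lemma~\ref{lem:monotone}(b), if $\mathcal S_r(\lambda)$ is dead then so is $\mathcal S_{r'}(\lambda)$ for $r'<r$. For $\lambda\in\mathcal G$ let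
\[
r_\dagger(\lambda)=\sup\{r>0:\mathcal S_r(\lambda)\text{ is dead}\}\qquad(\sup\emptyset=0).
\]
It is finite, because for $r>\max\lambda$ no update has occurred and the scheme is alive by \eqref{eq:standing}. The goal is $r_\dagger>0$ almost everywhere. The second condition in \eqref{eq:standing} is necessary for this: if all vertices are trapped, $\sigma$ never changes and no scheme is dead.

\begin{example}\label{ex:swap}
Let $V=\{1,2\}$, $\sigma(1^\pm)=2$, $\sigma(2^\pm)=1$. An update of $1^+$ has opponent $2^-$ and gives $1^+$ the target $1$; now $1^-$ is the only letter with target $2$, and the scheme is alive. If $1^-$ is updated next, its opponent is $2^+$, its new target is $1$, and the scheme is dead. If instead $1^+$ is updated again, its opponent is $1^-$, its target is $2$ again, and we are back at the initial $\sigma$. So when $\lambda_{1^+}$ is much larger than the other values, the scheme stays alive for as many steps as we like, while two suitable steps kill it.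
\end{example}

\begin{lemma}\label{lem:steer}
Let $\mathcal N$ be the finite set of products of at most $2d$ matrices $P_{ab}$. For every alive scheme $\mathcal S$ there is a dead scheme $\mathcal S^\dagger\supset\mathcal S$ with $M_{\mathcal S^\dagger}=M_{\mathcal S}N$ for some $N\in\mathcal N$.
\end{lemma}

\begin{proof}
We choose the current values so that the next updates are forced. The cell restricts our choice, but only mildly: $B$ orders some letters of equal sign, and $A$ is satisfied as soon as the values of one sign are nearly equal and those of the other sign are not too small.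

\medskip\noindent\emph{Special points.} Let $\mathcal C_{\mathcal S}=\mathcal C_{A,B}$, fix $\mu^\circ\in\mathcal C_{\mathcal S}\cap\mathcal G$ and a sign $\epsilon$. Call letters of sign $\epsilon$ \emph{large} and those of sign $-\epsilon$ \emph{small}. A point $\mu\in\mathcal G$ is \emph{$\epsilon$-special} if large letters have values in $(0.99,1.01)$, small letters have values in $(0.099,0.101)$, and within each sign the values are ordered as in $\mu^\circ$. These conditions define a nonempty open set, so special points exist. They lie in $\mathcal C_{\mathcal S}$: the $B$-inequalities compare letters of equal sign and hold for $\mu^\circ$, and a pair $(a,b)\in A$ has one large and one small letter, so $\mu_a+\mu_b>1.089>\max\mu$. By Proposition~\ref{prop:cells}, $\lambda=M_{\mathcal S}\mu$ realizes $\mathcal S$ at scales slightly above $\max\mu$, with state $(\sigma_{\mathcal S},\mu)$. Continue the algorithm from there. Let $\pi_\pm\colon V\to V$, $\pi_\pm(i)=\sigma_{\mathcal S}(i^\pm)$. A small letter has no update of value $\ge0.98$. The first update of a large letter $a$ has a small opponent, so it changes the target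 of $a$ from $i$ to $\pi_{-\epsilon}(i)$ and lowers the value below $1.01-0.099<0.98$. Thus the updates of value $\ge0.98$ are one update of each large letter, in order of decreasing value.

\medskip\noindent\emph{Case I: $\pi_{-\epsilon}$ is not surjective for some sign $\epsilon$.} Take an $\epsilon$-special point and let $\mathcal S^\dagger=\mathcal S_{0.98}(\lambda)$. All targets, of large and of small letters, now lie in $\pi_{-\epsilon}(V)\ne V$, so $\mathcal S^\dagger$ is dead. By Lemma~\ref{lem:matrix}(c), $\mathcal S\subset\mathcal S^\dagger$ and $N$ has $d$ factors.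

\medskip\noindent\emph{Case II: $\pi_+$ and $\pi_-$ are bijective.} Since $\mathsf R(\sigma_{\mathcal S})=\mathsf R_0\ne V$, they are not both the identity; choose $\epsilon$ with $\pi_{-\epsilon}\ne\mathrm{id}$. Let $i_0\mapsto i_1\mapsto\dots\mapsto i_{\ell-1}\mapsto i_0$ be a cycle of $\pi_{-\epsilon}$ with $\ell\ge2$, and let $a^t$ be the unique letter of sign $\epsilon$ with target $i_t$ (indices modulo $\ell$). Take an $\epsilon$-special point $\mu$. The distinct numbers $\mu_{a^t}$ cannot increase all the way around the cycle, so $\mu_{a^t}>\mu_{a^{t+1}}$ for some $t$. Let $\mathcal S_1$ be the scheme of $\lambda$ at a scale strictly between these two values. At most $d$ updates have occurred, $a^t$ has been updated once and $a^{t+1}$ has not, so both have target $i_{t+1}$. If $\mathcal S_1$ is dead, put $\mathcal S^\dagger=\mathcal S_1$. Otherwise the map $i\mapsto\sigma_{\mathcal S_1}(i,\epsilon)$ is not injective, hence not surjective, and Case I applies to $\mathcal S_1$ with a new, $(-\epsilon)$-special point of $\mathcal C_{\mathcal S_1}$. It gives a dead $\mathcal S^\dagger\supset\mathcal S_1\supset\mathcal S$,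 and $M_{\mathcal S^\dagger}=M_{\mathcal S}N$ with at most $2d$ factors in $N$.
\end{proof}

Because the point is changed in Case II, a vector that realizes $\mathcal S^\dagger$ need not realize $\mathcal S$ at any scale. We still need to know that it was alive until about the scale of the final nodes of $\mathcal S$.

\begin{lemma}\label{lem:alive}
Let $\mathcal S$ be alive, $\mathcal S\subset\mathcal S'$, and let $\lambda\in\mathcal G$ realize $\mathcal S'$. If $r>\max_a a_{K_a(\mathcal S)}(\lambda)$, then $\mathcal S_r(\lambda)$ is alive.
\end{lemma}

\begin{proof}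
All values and targets refer to the run of $\lambda$; at the nodes of $\mathcal S$ the targets are those assigned by $\mathcal S$. The hypothesis gives $K_a(r)\le K_a(\mathcal S)$, so the node $(a,K_a(\mathcal S))$ is current in the state at scale $r$ or in a later state. Since target sets decrease, $\sigma_{\mathcal S}(a)\in\sigma^r(E)$, and so $V=\sigma_{\mathcal S}(E)\subset\sigma^r(E)$. If $k\in\mathsf R(\sigma^r)$, then $k^\pm$ have target $k$ in all later states, so $\sigma_{\mathcal S}(k^\pm)=k$ and $k\in\mathsf R(\sigma_{\mathcal S})=\mathsf R_0$. The inclusion $\mathsf R_0\subset\mathsf R(\sigma^r)$ is Lemma~\ref{lem:monotone}(b).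
\end{proof}

We now attach to each alive scheme a set of definite volume of vectors that die at a prescribed scale. For each of the finitely many nonempty cones $\mathcal C_{A,B}$ fix a compact set $O_{A,B}\subset\mathcal C_{A,B}\cap(0,1]^E$ with nonempty interior. There is a constant $C\ge1$, depending only on $d$, such that all coordinates of points of $O_{A,B}$ are at least $1/C$, $\operatorname{vol}O_{A,B}\ge1/C$, and $|N\mu|_\infty\le C|\mu|_\infty$ for $N\in\mathcal N$. This uniformity is what Proposition~\ref{prop:cells} buys. For each alive $\mathcal S$ fix $\mathcal S^\dagger$ and $N$ as in Lemma~\ref{lem:steer}, write $\mathcal C_{\mathcal S^\dagger}=\mathcal C_{A,B}$, and define the \emph{test sets}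
\[
G_{\mathcal S}(\rho)=M_{\mathcal S^\dagger}(\rho\,O_{A,B}),\qquad\rho>0 .
\]

\begin{lemma}\label{lem:test}
Let $\mathcal S$ be alive and $\rho>0$.
\begin{itemize}
\item[(a)] $\operatorname{vol}G_{\mathcal S}(\rho)\ge\rho^{2d}/C$.
\item[(b)] Every $\lambda\in G_{\mathcal S}(\rho)\cap\mathcal G$ has the form $\lambda=M_{\mathcal S}\tilde\mu$ with all coordinates of $\tilde\mu$ in $[\rho/C,C\rho]$.
\item[(c)] Every $\lambda\in G_{\mathcal S}(\rho)\cap\mathcal G$ satisfies $\rho/C\le r_\dagger(\lambda)\le C\rho$.
\item[(d)] For each $\lambda\in\mathcal G$ there are at most $(C^4+1)^{2d}$ alive schemes $\mathcal S$ with $\lambda\in\bigcup_{\rho>0}G_{\mathcal S}(\rho)$.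
\end{itemize}
\end{lemma}

\begin{proof}
(a) follows from $\det M_{\mathcal S^\dagger}=1$.

Let $\lambda=M_{\mathcal S^\dagger}\mu\in\mathcal G$ with $\mu\in\rho\,O_{A,B}$. Then $\mu\in\mathcal G\cap\mathcal C_{\mathcal S^\dagger}$, its coordinates lie in $[\rho/C,\rho]$, and by Proposition~\ref{prop:cells} $\lambda$ realizes $\mathcal S^\dagger$ at scales slightly above $\max\mu$. Put $\tilde\mu=N\mu$.

(b) We have $\lambda=M_{\mathcal S}\tilde\mu$, $|\tilde\mu|_\infty\le C\rho$, and $\tilde\mu\ge\mu$ coordinatewise since each $P_{ab}$ does not decrease positive coordinates. Moreover, by Lemma~\ref{lem:matrix}(b) and (d),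
\begin{equation}\label{eq:nodevalues}
a_k(\lambda)=a_k^{\mathcal S}[\tilde\mu]\quad\text{at all nodes of }\mathcal S;\qquad\text{in particular}\quad a_{K_a(\mathcal S)}(\lambda)=\tilde\mu_a .
\end{equation}

(c) Since $\mathcal S^\dagger$ is dead, $r_\dagger(\lambda)>\max\mu\ge\rho/C$. By Lemma~\ref{lem:alive} and \eqref{eq:nodevalues}, $\mathcal S_r(\lambda)$ is alive for $r>\max\tilde\mu$, so $r_\dagger(\lambda)\le C\rho$.

(d) Fix $\lambda$ and suppose $\lambda\in G_{\mathcal S}(\rho)$. Since $\mathcal S\subset\mathcal S^\dagger$ and $\lambda$ realizes $\mathcal S^\dagger$, the map $o$ of $\mathcal S$ is read off from the run of $\lambda$; so $\mathcal S$ is determined by $\lambda$ and the indices $K_a(\mathcal S)$. We confine each index to a range that depends only on $\lambda$. Let $\Theta=C^2r_\dagger(\lambda)$; by (c), $C\rho\le\Theta\le C^3\rho$. For a letter $a$ let $j_0$ be the first index with $a_{j_0}(\lambda)\le\Theta$, and let $k=K_a(\mathcal S)$. Then $a_k(\lambda)=\tilde\mu_a\le C\rho\le\Theta$, so $k\ge j_0$. For $j<k$ the difference $a_j(\lambda)-a_{j+1}(\lambda)$ is the value $b_l(\lambda)$ of a node of $\mathcal S$,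 so it is at least $\tilde\mu_b\ge\rho/C$. Hence $(k-j_0)\rho/C\le a_{j_0}(\lambda)\le C^3\rho$, i.e.\ $0\le k-j_0\le C^4$. Each of the $2d$ indices has at most $C^4+1$ possible values.
\end{proof}

\section{Balanced states}\label{sec:balanced}

For $t>0$ let $\Delta_t=\{\lambda\in\mathbb R^E_+:|\lambda|_1<t\}$. Suppose $\lambda\in\Delta_1$ realizes an alive scheme $\mathcal S$ with state $\mu$, and $\max\mu\approx\rho$. We would like to compare such $\lambda$ with the test set $G_{\mathcal S}(\rho)$, which consists of points $M_{\mathcal S}\tilde\mu$ with all coordinates of $\tilde\mu$ of order $\rho$. If some coordinate $\mu_a$ is much smaller than $\rho$, the corresponding column of $M_{\mathcal S}$ may be huge, the test set may lie far outside $\Delta_1$, and there is no finite total volume to compare with. If all coordinates of $\mu$ are comparable, then $\tilde\mu\le\mathrm{const}\cdot\mu$ and the test set stays in a bounded region. We show that below any scale $s$ most vectors pass through such a balanced state. The results of this section hold for every initial $\sigma$.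

Let $\lambda\in\mathcal G$ and $s>0$. Let $g=g_s(\lambda)$ be the letter with the smallest value at scale $s$, and $\nu=\lambda^s_g<s$. We wait until all other letters have dropped below $\nu$. For $a\ne g$ we have $a_{K_a(s)}>\nu$, so there is a unique $k$ with $a_k>\nu>a_{k+1}$, and $k\ge K_a(s)$, hence $a_k<s$. We say that $a$ \emph{crosses at value $a_k$}. The state at scale $r=a_k$ is the one right after this update, so $\lambda^r_a=a_{k+1}$. For $0<c<\frac12$ the crossing is \emph{$c$-bad} if
\[
\lambda^r_a<c\min_{e\ne a}\lambda^r_e,\qquad r=a_k .
\]
For $d=1$ the one crossing letter ends at the remainder of its value modulo $\nu$, and the crossing is $c$-bad when this remainder is less than $c\nu$.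

\begin{lemma}\label{lem:balanced}
If no crossing is $c$-bad, then at the scale $r$ equal to the smallest crossing value, $\max\lambda^r=\nu$ and $\min\lambda^r\ge c^{2d-1}\nu$.
\end{lemma}

\begin{proof}
Order the letters other than $g$ as $a^1,\dots,a^{2d-1}$ with crossing values $s>\varrho_1>\dots>\varrho_{2d-1}>\nu$, and let $X_i<\nu$ be the value of $a^i$ after its crossing. At scale $\varrho_i$ the letter $g$ has value $\nu$; the letter $a^j$ with $j\le i$ has value $X_j$, since values below $\varrho_i$ are not yet updated; and $a^j$ with $j>i$ has value at least $\varrho_j>\nu$. So $X_i\ge c\min(\nu,X_1,\dots,X_{i-1})$, and by induction $X_i\ge c^i\nu$. At scale $\varrho_{2d-1}$ the values are $\nu,X_1,\dots,X_{2d-1}$.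
\end{proof}

To bound the volume of vectors with a bad crossing, we raise the tiny new value until it is comparable with the second smallest one. This multiplies volume by $1/(2c)$, keeps the point in its cell and in a bounded region, and is boundedly many-to-one overall. We use the following counting fact here and in Section~\ref{sec:volume}: if $X_1,X_2,\dots$ are Borel subsets of a Borel set $X$ and each point lies in at most $m$ of them, then $\sum_i\operatorname{vol}X_i\le m\operatorname{vol}X$ (integrate $\sum_i\mathbf 1_{X_i}\le m\mathbf 1_X$).

\begin{lemma}\label{lem:bad}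
There is a constant $C'$, depending only on $d$, such that for all $s>0$ and $0<c<\frac12$,
\[
\operatorname{vol}\{\lambda\in\Delta_1\cap\mathcal G:\text{some crossing is $c$-bad}\}\le C'c .
\]
\end{lemma}

\begin{proof}
For a triple $\iota=(\mathcal S,a,g)$ with $a\ne g$ let $F_\iota$ be the set of $\lambda\in\Delta_1\cap\mathcal G$ such that $g=g_s(\lambda)$, the crossing of $a$ is $c$-bad, and $\mathcal S=\mathcal S_r(\lambda)$ for the crossing value $r=a_k(\lambda)$. The set in question is the union of the countably many $F_\iota$. Let $\mathcal C_{\mathcal S}=\mathcal C_{A,B}$.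

\medskip\noindent\emph{The map $\Phi$.} For $\mu\in\mathbb R^E_+$ let $\nu'=\nu'(\mu)=\min_{e\ne a}\mu_e$, and define $\mu'=\Phi(\mu)$ by
\[
\mu'_a=\frac{\nu'}2+\frac{\mu_a}{2c},\qquad\mu'_e=\mu_e\quad(e\ne a).
\]
This is a homeomorphism of $\{\mu_a<c\nu'\}$ onto $\{\nu'/2<\mu_a<\nu'\}$. For fixed $(\mu_e)_{e\ne a}$ it is affine in $\mu_a$ with slope $1/(2c)$, so by Fubini's theorem it multiplies volume by $1/(2c)$. Also $\mu\le\mu'$, since $\mu_a<c\nu'<\nu'/2$.

Let $\lambda\in F_\iota$ and $\mu=\lambda^r=M_{\mathcal S}^{-1}\lambda\in\mathcal C_{\mathcal S}$. Then $K_a(\mathcal S)=k+1$ and $\mu_a<c\nu'$. The update of $(a,k)$ has value exactly $r$, so it is the last one leading to $\mathcal S$; hence $o(a,k)=(b,K_b)$, $(a,b)\in A$, and $r=\mu_a+\mu_b$. Put $F'_\iota=\mathcal G\cap M_{\mathcal S}\Phi(M_{\mathcal S}^{-1}F_\iota)$. Since $\det M_{\mathcal S}=1$ and $\mathcal G$ has full measure,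
\begin{equation}\label{eq:volPhi}
\operatorname{vol}F_\iota=2c\operatorname{vol}F'_\iota .
\end{equation}
Let $\lambda'=M_{\mathcal S}\mu'\in F'_\iota$ with $\mu'=\Phi(\mu)$ and $\lambda,\mu,r,k,b$ as above; then $\mu'\in\mathcal G$.

\medskip\noindent\emph{$\mu'$ lies in $\mathcal C_{\mathcal S}$.} Consider an $A$-inequality $\mu_e<\mu_{a'}+\mu_{b'}$. If $e\ne a$, the left side is unchanged and the right side does not decrease. If $e=a\in\{a',b'\}$ it is trivial, and if $e=a\notin\{a',b'\}$ it holds for $\mu'$ because $\mu'_a<\nu'\le\mu'_{a'}$. A $B$-inequality $\mu_a<\mu_e$ persists because $\mu'_a<\nu'$. A $B$-inequality $\mu_e<\mu_a$ does not occur, since $\mu\in\mathcal C_{\mathcal S}$ and $\mu_a$ is the smallest coordinate. The others are unchanged. So $\lambda'$ realizes $\mathcal S$ with state $\mu'$, and since $\mu'\ge\mu$, every node of $\mathcal S$ has at $\lambda'$ at least its value at $\lambda$.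

\medskip\noindent\emph{$\lambda'$ lies in $\Delta_2$.} By Lemma~\ref{lem:matrix}(a), $M_{\mathcal S}=M'P_{ab}$ with $M'$ a nonnegative matrix. The vectors $P_{ab}\mu'$ and $P_{ab}\mu$ differ only in the $a$-coordinate, where $\mu'_a+\mu_b<\nu'+\mu_b\le2\mu_b<2(\mu_a+\mu_b)$. So $P_{ab}\mu'\le2P_{ab}\mu$ and $\lambda'\le2\lambda$. The point is that the small value $\mu_a$ has just been created and enters the past only through the sum $\mu_a+\mu_b$.

\medskip\noindent\emph{Multiplicity.} Fix $\lambda'\in\mathcal G$; we bound the number of $\iota$ with $\lambda'\in F'_\iota$. There are at most $4d^2$ pairs $(a,g)$; fix one. We first recover $\nu$. In the run of $\lambda$ the letter $g$ has value $\nu$ at both scales $s$ and $r$, as $\nu<r<s$; so $\mu_g=\nu$, and the predecessor of the node $(g,K_g(\mathcal S))$, if any, has value $\ge s$. In the run of $\lambda'$ this node has value $\mu'_g=\nu<s$ and its predecessor still has value $\ge s$. Hence $\nu=(\lambda')^s_g$ is determined by $\lambda',s,g$. Next,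
\[
a_{k+1}(\lambda')=\mu'_a<\nu'\le\mu_g=\nu<a_k(\lambda)\le a_k(\lambda'),
\]
so $k$ and $r^+:=a_k(\lambda')=\mu'_a+\mu_b$ are determined by $\lambda'$, $a$ and $\nu$. By Proposition~\ref{prop:cells}, $\mathcal S=\mathcal S_{r'}(\lambda')$ with $r'=\min_A(\mu'_{a'}+\mu'_{b'})\le r^+$, and, by the same proposition applied to $\lambda$,
\[
r'\ge\min_A(\mu_{a'}+\mu_{b'})\ge r=r^+-(\mu'_a-\mu_a)>r^+-\nu' .
\]
In the run of $\lambda'$ values only decrease and the state at scale $r'$ is $\mu'$, so every update of value $\ge r'$ subtracts at least $\min\mu'>\nu'/2$. Three updates of the same letter with values in $[r',r^+)$ would have values spread over more than $\nu'$, while $r^+-r'<\nu'$. So at most $4d$ updates have values in $[r',r^+)$, and $\mathcal S$ is the scheme of $\lambda'$ reached $j$ updates after $\mathcal S_{r^+}(\lambda')$ for some $0\le j\le4d$. The multiplicity is at most $4d^2(4d+1)$.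

By \eqref{eq:volPhi} and the counting fact, $\sum_\iota\operatorname{vol}F_\iota\le2c\cdot4d^2(4d+1)\operatorname{vol}\Delta_2$.
\end{proof}

\section{The volume argument}\label{sec:volume}

\begin{theorem}\label{thm:death}
If $\sigma(E)=V$ and $\mathsf R(\sigma)\ne V$, then $r_\dagger(\lambda)>0$ for almost every $\lambda\in\mathbb R^E_+$.
\end{theorem}

The idea is a comparison. Most of the vectors that never die are balanced at some scale below $s$, and each group of them is dominated in volume by a test set of vectors that die at a positive scale of order at most $s$. The test sets overlap boundedly and lie in a bounded region, and the volume of vectors in that region with $0<r_\dagger\le Cs$ tends to zero with $s$ for the soft reason that these sets shrink to the empty set. No independence between scales is needed.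

\begin{proof}
Let $Z=\{\lambda\in\mathcal G:r_\dagger(\lambda)=0\}$. The algorithm commutes with scaling, so $Z$ is a cone and it suffices to show $\operatorname{vol}(Z\cap\Delta_1)=0$. Fix $0<c<\frac12$ and put $\alpha=c^{2d-1}$. For $s>0$ let $H_s$ be the set of $\lambda\in Z\cap\Delta_1$ without $c$-bad crossing at scale parameter $s$. By Lemma~\ref{lem:bad},
\begin{equation}\label{eq:split}
\operatorname{vol}(Z\cap\Delta_1)\le C'c+\operatorname{vol}H_s .
\end{equation}

For $\lambda\in H_s$ let $\mathcal S$ be its scheme and $\mu=M_{\mathcal S}^{-1}\lambda$ its value vector at the scale of Lemma~\ref{lem:balanced}. Then $\max\mu<s$, $\min\mu\ge\alpha\max\mu$, and $\mathcal S$ is alive because $\lambda\in Z$. This partitions $H_s$ into countably many Borel sets $H_{s,\mathcal S}$. For each nonempty one let $\rho_{\mathcal S}\in(0,s]$ be the supremum of $\max\mu$ over $\lambda\in H_{s,\mathcal S}$. Since $M_{\mathcal S}^{-1}H_{s,\mathcal S}\subset(0,\rho_{\mathcal S}]^E$ and $\det M_{\mathcal S}=1$, Lemma~\ref{lem:test}(a) gives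
\begin{equation}\label{eq:compare}
\operatorname{vol}H_{s,\mathcal S}\le\rho_{\mathcal S}^{2d}\le C\operatorname{vol}\bigl(G_{\mathcal S}(\rho_{\mathcal S})\cap\mathcal G\bigr).
\end{equation}
Let $\lambda''\in G_{\mathcal S}(\rho)\cap\mathcal G$ with $\rho=\rho_{\mathcal S}$, and write $\lambda''=M_{\mathcal S}\tilde\mu$ as in Lemma~\ref{lem:test}(b). Choose $\lambda_*=M_{\mathcal S}\mu_*\in H_{s,\mathcal S}$ with $\max\mu_*\ge\rho/2$. By balance, all coordinates of $\mu_*$ are at least $\alpha\rho/2$, so $\tilde\mu\le(2C/\alpha)\mu_*$, and since $M_{\mathcal S}$ is nonnegative, $\lambda''\le(2C/\alpha)\lambda_*$. Hence $\lambda''\in\Delta_{2C/\alpha}$. By Lemma~\ref{lem:test}(c), $0<r_\dagger(\lambda'')\le Cs$. So all the sets $G_{\mathcal S}(\rho_{\mathcal S})\cap\mathcal G$ lie in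
\[
X_s=\{\lambda''\in\Delta_{2C/\alpha}\cap\mathcal G:\ 0<r_\dagger(\lambda'')\le Cs\},
\]
and by Lemma~\ref{lem:test}(d) each point lies in at most $(C^4+1)^{2d}$ of them. Summing \eqref{eq:compare},
\[
\operatorname{vol}H_s\le C(C^4+1)^{2d}\operatorname{vol}X_s .
\]
For fixed $c$ the sets $X_s$ have finite volume and decrease to $\emptyset$ as $s\to0$, so $\operatorname{vol}H_s\to0$. Now \eqref{eq:split} gives $\operatorname{vol}(Z\cap\Delta_1)\le C'c$, and $c$ is arbitrary. The order of limits matters: the region $\Delta_{2C/\alpha}$ grows as $c\to0$, so $s\to0$ comes first.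
\end{proof}

Each death brings the core and the trapped set closer together, so finitely many deaths resolve the system.

\begin{proof}[Proof of Theorem~\ref{thm:resolution}]
Use induction on $\mathsf n(\sigma)=|\operatorname{core}(\sigma)|-|\mathsf R(\sigma)|\ge0$, for all finite sets $V$ at once. If $\mathsf n(\sigma)=0$, then $\sigma$ is resolved and Lemma~\ref{lem:monotone}(c) applies. Let $\mathsf n(\sigma)>0$ and $W=\operatorname{core}(\sigma)$.

\emph{Reduction to $W=V$.} We have $\sigma(E_W)=W$, so by Lemma~\ref{lem:monotone}(a) the data on $E_W$ evolve by the algorithm for $(\sigma|_{E_W},\lambda|_{E_W})$. By Lemma~\ref{lem:monotone}(b), $\mathsf R(\sigma^r)\subset\operatorname{core}(\sigma^r)\subset W$. The core is the largest set $W'$ with $\sigma^r(E_{W'})=W'$, and it lies in $W$, so it is also the core of $\sigma^r|_{E_W}$; the trapped sets agree as well. Thus $\sigma^r$ is resolved if and only if $\sigma^r|_{E_W}$ is, and $\mathsf n(\sigma|_{E_W})=\mathsf n(\sigma)$. The projection $\lambda\mapsto\lambda|_{E_W}$ pulls null sets back to null sets. So we may assume $W=V$; then $\sigma(E)=V$, and $\mathsf R(\sigma)\ne V$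 since $\mathsf n(\sigma)>0$.

\emph{Induction step.} Let $\mathcal S$ be a dead scheme. Then $\operatorname{core}(\sigma_{\mathcal S})\subset\sigma_{\mathcal S}(E)\subset V=\operatorname{core}(\sigma)$ and $\mathsf R(\sigma_{\mathcal S})\supset\mathsf R(\sigma)$, and deadness means that $\sigma_{\mathcal S}(E)\ne V$ or $\mathsf R(\sigma_{\mathcal S})\neq\mathsf R(\sigma)$. In both cases $\mathsf n(\sigma_{\mathcal S})<\mathsf n(\sigma)$. By induction the set $Z_{\mathcal S}$ of $\mu\in\mathcal G$ for which the algorithm from $(\sigma_{\mathcal S},\mu)$ is never resolved is null. If $r_\dagger(\lambda)>0$, then $\lambda$ realizes some dead $\mathcal S$, and its run continues from the state $(\sigma_{\mathcal S},M_{\mathcal S}^{-1}\lambda)$. So the set of $\lambda\in\mathcal G$ that are never resolved is contained in $\{r_\dagger=0\}\cup\bigcup_{\mathcal S\text{ dead}}M_{\mathcal S}Z_{\mathcal S}$. The first set is null by Theorem~\ref{thm:death}, and the second is a countable union of linear images of null sets. Once resolved, $\sigma^r$ stays resolved by Lemma~\ref{lem:monotone}(c).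
\end{proof}

With Theorem~\ref{thm:resolution} established, the proofs of Theorems \ref{thm:A} and \ref{thm:B} in Section~\ref{sec:main} are complete.

\begin{thebibliography}{1}

\bibitem{systems}
\emph{Systems of isometries: dynamics and topology},
\texttt{http://math.nsc.ru/\textasciitilde taimanov/seminar/presentations/GTA200413.pdf}.

\end{thebibliography}
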